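# Automatic $\omega$-words without $k$-lexicographic presentations

## 1. The guess that lexicographic products of bounded width suffice

An infinite word is called automatic if its positions can be named by finite words in such a way that finite automata can compare two positions and read off the letter at a position. A more rigid kind of name is a $k$-tuple of finite words, where tuples are compared in the most straightforward manner: first component first, shorter before longer, dictionary order among words of equal length, then the second component, and so on. Does every automatic $\omega$-word have names of the rigid kind, for some $k$?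

The first guess is yes. An automaton that compares two names has a fixed number of states, so it seems that it can make only a fixed number of "turns" while deciding which name is smaller; give each turn its own component of a tuple. Before testing this guess, let us fix the notions.

Let $\Sigma$ be a finite alphabet. An $\omega$-word $w\in\Sigma^\omega$ is identified with the structure $(\mathbb N,<,(P_a)_{a\in\Sigma})$, where $P_a=\{n: w(n)=a\}$.

**Definition (convolution, regular relation).** The convolution $u_1\otimes\cdots\otimes u_k$ of words over $\Gamma$ is the word over $(\Gamma\cup\{\#\})^k$ obtained by writing $u_1,\dots,u_k$ on parallel tracks and padding the shorter ones at the end with a fresh symbol $\#$. A relation $R\subseteq(\Gamma^*)^k$ is *regular* (synchronous rational) if the convolutions of its tuples form a regular language.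

For instance, $01\otimes110=(0,1)(1,1)(\#,0)$. The relations "equal length" and "prefix of" are regular. The relation $\{(u,u^R):u\in\{0,1\}^*\}$, where $u^R$ is the reversal of $u$, is not. Indeed, suppose a DFA with $M$ states recognizes it, and let $2^l>M$. Consider $u=x0^l$ with $|x|=l$, so $u^R=0^lx^R$. After $l$ positions the DFA has read $x\otimes0^l$; for two different words $x,x'$ it is in the same state, so it accepts $x0^l\otimes 0^lx'^R$, a contradiction. Notice what happened: the information sits in positions $1,\dots,l$ of one track and in positions $l+1,\dots,2l$ of the other, and a finite memory cannot carry it across.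

**Definition (automatic word).** An automatic presentation of $w$ consists of a finite alphabet $\Gamma$, a regular language $L\subseteq\Gamma^*$ and a bijection $\pi:L\to\mathbb N$ such that $\{(u,v)\in L^2:\pi(u)<\pi(v)\}$ is regular and every $\pi^{-1}(P_a)$ is regular. An $\omega$-word is automatic if it has an automatic presentation.

**Definition ($k$-lex presentation).** Let $\Gamma$ be finite and linearly ordered. Put $u<_{\mathrm{llex}}v$ iff $|u|<|v|$, or $|u|=|v|$ and $u$ precedes $v$ in dictionary order. Put $(u_1,\dots,u_k)<_{k\text{-lex}}(v_1,\dots,v_k)$ iff there is an $i$ with $u_j=v_j$ for $j<i$ and $u_i<_{\mathrm{llex}}v_i$. A $k$-lex presentation of $w$ $(k\ge1)$ consists of such a $\Gamma$, a regular relation $L\subseteq(\Gamma^*)^k$ such that $(L,<_{k\text{-lex}})$ has order type $\omega$, and regular relations $L_a\subseteq L$ $(a\in\Sigma)$ partitioning $L$, such that $w(n)=a$ iff the $n$-th element of $(L,<_{k\text{-lex}})$ lies in $L_a$.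

For example, $(0,11)<_{2\text{-lex}}(0,000)<_{2\text{-lex}}(1,\varepsilon)$. A $k$-lex presentation is in particular an automatic presentation: encode a tuple by its convolution.

We are given the following facts. For $k=1$ these are the lexicographic presentations in the sense of Rigo and Maes, and the words that admit one are exactly the morphic words. For every $k$, every $\omega$-word with a $k$-lex presentation has a decidable MSO theory. The classes of $\omega$-words with a $k$-lex presentation form an infinite strict hierarchy in $k$. The question we treat comes from "A hierarchy of automatic $\omega$-words having a decidable MSO theory" (doi:10.1051/ita:2008008).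

Now the tests.

*Plain length-lexicographic order.* The word $d\,b\,d\,bb\,d\,bbb\cdots$ is presented with $k=1$ by the nonempty words over $\{0<1\}$ with at most one $1$: among those of length $n$, the word $0^n$ comes first and carries $d$, and the $n$ words with one $1$ carry $b$.

*Last difference decides.* Suppose words of equal length are compared at their last difference. Reverse all words: the order becomes length-lexicographic, and reversals of regular languages are regular. So $k=1$ again. For example, if a word carries $a'$ iff it begins with $1$, then in length 2 the order $00,10,01,11$ gives $a\,a'\,a\,a'$; after reversal the order is $00,01,10,11$ and the words *ending* in $1$ carry $a'$.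

*Two parallel words.* Names $u\otimes v$ with $|u|=|v|$, ordered by length, then by $u$, then by $v$ (both in dictionary order), give a $2$-lex presentation with the pairs $(u,v)$.

*Mixed directions.* Now order by length, then by $u$ in dictionary order, then by $v$ at the *last* difference, and give $u\otimes v$ the letter $a'$ if $u=v$ and $a$ otherwise. For length 2 the rows $u=00,01,10,11$ are
$$a'aaa,\qquad aaa'a,\qquad aa'aa,\qquad aaaa'.$$
The order wants us to reverse $v$, that is, to use pairs $(u,v^R)$. But then the letter $a'$ sits on $\{(u,u^R)\}$, which is not regular. This particular recoding fails; I make no claim about other presentations of this word. The test does show where the guess is in danger: $u$ is spelled from left to right, $v$ from right to left, and the letters compare the two. The words below are built so that this tension is repeated many times and can be seen in first-order logic.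

## 2. Closure of regular relations and a pumping lemma

Regular relations are closed under Boolean operations, cylindrification and projection (Hodgson; Khoussainov–Nerode; Blumensath–Grädel). Hence every relation that is first-order definable from regular relations is regular. In an automatic presentation, therefore, every property of positions that is first-order definable in $(\mathbb N,<,(P_a))$ defines a regular set of names. We use this constantly.

**Lemma 1 (pumping).** Let $R\subseteq(\Gamma^*)^p\times(\Gamma^*)^q$ be regular, recognized by a DFA with $M$ states. If $(x,y)\in R$ and $\max_h|y_h|>\max_h|x_h|+qM$, then $(x,y')\in R$ for infinitely many $y'$.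

*Proof.* Look at the positions of $x\otimes y$ after $\max_h|x_h|$; there are more than $qM$ of them, and all tracks of $x$ carry $\#$ there. The set of tracks of $y$ that do not yet carry $\#$ is nonempty and shrinks from left to right, so it takes at most $q$ values. Hence it is constant on some stretch of more than $M$ positions, and the run repeats a state within this stretch. Repeat the loop any number $e\ge1$ of times. The resulting words are accepted, and they are convolutions $x\otimes y^{(e)}$, because the $\#$-pattern is constant on the loop. The numbers $\max_h|y^{(e)}_h|$ strictly increase with $e$. $\square$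

The typical use: if $R$ is the graph of a partial function, then the value is longer than the argument by at most a constant.

## 3. The words $W$ and $W_m$

Let $\Sigma=\{a,a',b,d\}$. Let $n\ge1$, $z\in\{0,1\}^{n-1}1$ and $u,v\in\{0,1\}^n$. The $1$'s of $z$ mark the ends of consecutive *blocks*, which partition the positions $1,\dots,n$.

**Definition ($\ell$, $c$, block order).**

* $\ell(z,v)=\#\{p:z_p=1,\ v_1=\dots=v_p=0\}$, the number of leading all-zero blocks of $v$.
* $c(z,u,v)=a'$ if $v\ne0^n$ and $u,v$ agree on the block that contains the first $p$ with $v_p=1$; otherwise $c(z,u,v)=a$.
* For fixed $z$, the *block order*: $v\prec_zv'$ iff in the **last** block in which $v,v'$ differ, $v$ is lexicographically smaller than $v'$.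

With $z,u$ in lexicographic order and $v$ in block order, put
$$W=\prod_{n\ge1}d\prod_{z\in\{0,1\}^{n-1}1}\ \prod_{u\in\{0,1\}^n}\ \prod_{v\in\{0,1\}^n}c(z,u,v)\,b^{\ell(z,v)}.\tag{1}$$
The word $W_m$ $(m\ge1)$ is defined in the same way, with $z$ restricted to the words with exactly $m$ ones (and last letter $1$).

*Length 2 by hand.* For $z=01$ there is one block. The order of $v$ is $00,01,10,11$; $\ell=1$ for $v=00$ and $\ell=0$ otherwise; the mark $a'$ sits at $v=u$ if $u\neq00$. The rows for $u=00,01,10,11$ are
$$ab\,a\,a\,a,\qquad ab\,a'\,a\,a,\qquad ab\,a\,a'\,a,\qquad ab\,a\,a\,a'.$$
For $z=11$ there are two blocks of length 1. The order of $v$ is $00,10,01,11$, with $\ell=2,0,1,0$. For $v=10$ and $v=11$ the first $1$ lies in block 1, so the letter is $a'$ iff $u_1=1$; for $v=01$ it is $a'$ iff $u_2=1$. The rows are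
$$abb\,a\,ab\,a,\qquad abb\,a\,a'b\,a,\qquad abb\,a'\,ab\,a',\qquad abb\,a'\,a'b\,a'.$$
The number of $b$'s tells how many leading blocks of $v$ vanish, and the marks $a'$ spell $u$, block by block.

**Theorem 1.** $W$ and all $W_m$ are automatic. If $k\ge1$ and $m\ge8k-1$, then neither $W$ nor $W_m$ has a $k$-lex presentation. In particular $W$ is automatic but has no $k$-lex presentation for any $k$.

**Theorem 2.** $W_m$ has an $(m+3)$-lex presentation. So the least $k$ such that $W_m$ has a $k$-lex presentation lies between $(m+2)/8$ and $m+3$.

**Theorem 3.** $W$ has a decidable MSO theory. So the words with a $k$-lex presentation for some $k$ form a proper subclass even of the automatic words with decidable MSO theory.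

So the guess is wrong: not every automatic $\omega$-word allows a $k$-lex presentation for some $k$. Theorem 1 alone settles this. By Theorem 3, the given fact that $k$-lex words have decidable MSO theories cannot be used to separate $W$ from them; a direct argument is needed.

**Proof that $W$ and $W_m$ are automatic.** Let $L$ consist of the words $d^n$ $(n\ge1)$ and the words $z\otimes u\otimes v\otimes y$ of length $n\ge1$, where $z$ ends in $1$ and either $y=0^n$, or $y$ has exactly one $1$, at a position $p$ with $z_p=1$ and $v_1=\dots=v_p=0$. Order $L$ by length. Within a length, $d^n$ comes first; the others are compared by $z$ (lexicographically), then $u$ (lexicographically), then $v$ (by $\prec_z$), then $y$ (at the last difference, $0<1$). The word $d^n$ carries $d$, elements with $y\ne0^n$ carry $b$, and elements with $y=0^n$ carry $c(z,u,v)$.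

For given $z,u,v$ there is one element with $y=0^n$, which is the least, and there are exactly $\ell(z,v)$ elements with $y\ne0^n$. Each length has finitely many elements. So the order type is $\omega$ and the ordered set spells $W$.

It remains to check regularity. A DFA for $\prec_z$ reads $z,v,v'$ and remembers the comparison result of the completed blocks and the first difference inside the current block; at a block end the latter, if present, overwrites the former. A DFA for $c$ reads $z,u,v$ and remembers, until the end of the first block that contains a $1$ of $v$, whether the current block contains a $1$ of $v$ and whether $u,v$ agree on it so far; at that block end it fixes its verdict (and the verdict is $a$ if no such block comes). The remaining conditions are clearly regular. For $W_m$ add the regular condition that $z$ has exactly $m$ ones. $\square$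

## 4. One track per block, and what goes wrong with fewer

**Proof of the upper bound in Theorem 2.** The order on $v$ reads the blocks from the last to the first, so give each block its own component and list the components in the order of significance. Let $\Gamma=\{0<1\}$. Represent the $n$-th letter $d$ by $(0^n,\varepsilon,\dots,\varepsilon)$, and the positions between it and the next $d$ by
$$(z,\ u,\ v^{[m]},\ v^{[m-1]},\dots,v^{[1]},\ y)\in(\{0,1\}^n)^{m+3},$$
where $v^{[h]}$ agrees with $v$ on the $h$-th block of $z$ and is $0$ elsewhere. Here $y=0^n$ for the letter $c(z,u,v)$; for the letters $b$ after it, $y$ has a single $1$, at a position $p$ with $z_p=1$ and $v_1=\dots=v_p=0$. These relations are regular: an automaton counts the blocks up to $m$, and reads $v$ as the letterwise maximum of the $v^{[h]}$.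

As $z$ contains a $1$, the word $0^n$ precedes all $z$ of length $n$. Comparing $v^{[m]},\dots,v^{[1]}$ in turn is exactly $\prec_z$. The word $0^n$ is the least $y$, and the remaining $\ell(z,v)$ values of $y$ all carry $b$. The first components have length $n$ in the stretch from the $n$-th $d$ to the next $d$, and each such stretch is finite, so the order type is $\omega$. Hence this presents $W_m$. $\square$

For $W$ the number of blocks is unbounded, and this recoding needs unboundedly many components. The natural attempt to save components is to write all of $v$ on one track in the order of significance, as $v^{(m)}v^{(m-1)}\cdots v^{(1)}$, where $v^{(h)}$ denotes the $h$-th block. Take $z=(0^{r-1}1)^m$. Then $u^{(i)}$ occupies the positions $((i-1)r,ir]$ of its track and $v^{(i)}$ the positions $((m-i)r,(m-i+1)r]$ of its track. These windows coincide if $2i=m+1$ and are disjoint otherwise. Already for $m=2$ this is fatal for the letter $a'$. Put $v^{(2)}=u^{(2)}=0^r$. In the first half of the word the automaton sees $u^{(1)}$, in the second half $v^{(1)}$, and it must decide whether they are equal. If $2^r-1$ exceeds its number of states, two different nonzero values of $u^{(1)}$ lead to the same state after the first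 half, and it errs.

This is what the lower bound will exploit. The order forces a presentation to settle $u^{(1)},u^{(2)},\dots$ from coarse to fine, and *below* that to settle $v^{(m)},v^{(m-1)},\dots$. So there are "windows" of positions, one for $u^{(i)}$, moving to the right along a track as $i$ grows, and one for $v^{(i)}$, moving to the left as $i$ grows. With a bounded number of tracks and many blocks, for some $i$ the two windows are disjoint, and then the automaton cannot compare $u^{(i)}$ with $v^{(i)}$.

The difficulty is that an arbitrary presentation need not write $u$ or $v$ anywhere. We have to extract the windows from the order alone. For the rest of the proof of Theorem 1, let $w\in\{W,W_m\}$ with $m\ge8k-1$, and suppose that $w$ has a $k$-lex presentation $(L,(L_a)_{a\in\Sigma})$.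

## 5. Normalizing the presentation

**Step 5.1: finite fibers.** This step makes the first component control the others. Suppose infinitely many elements of $L$ have the same first component $x_1$; then $k\ge2$, since for $k=1$ fibers are singletons. This fiber is a convex infinite subset of an order of type $\omega$, hence a final segment. Fixing $x_1$ and dropping it preserves regularity, so we obtain a $(k-1)$-lex presentation of a suffix of $w$. Iterating, we may assume that *$L$ presents a suffix of $w$ and all fibers over first components are finite*. If $k$ has decreased, $m\ge8k-1$ still holds.

**Step 5.2: linear length bounds.** This step shows that names in the part of $w$ belonging to length $n$ have length $O(n)$, so that only $O(n)$ different lengths occur. If $k\geq 2$, apply Lemma 1 to $x_1$ versus $(x_2,\dots,x_k)$; as fibers are finite, there is a constant $c_1\ge1$ with $|x_h|\le|x_1|+c_1$ for all $x\in L$ and all $h$. For $k=1$ take $c_1=1$.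

Call the *$n$-chapter* the part of $w$ from its $n$-th $d$ up to (excluding) the next $d$. The relation "$x'$ is the next $d$-element after the $d$-element $x$" on $L$ is first-order definable, hence regular, and it is functional. By Lemma 1, $\max_h|x'_h|\le\max_h|x_h|+c_2$ for a constant $c_2$. So the $n$-th $d$, when it lies in the presented suffix, is represented by a tuple whose lengths are at most $M_0+c_2n$, with $M_0$ constant. An element $x$ of the $n$-chapter precedes the next $d$-element in the $k$-lex order, so $|x_1|$ is at most the length of the first component of that $d$-element. Hence there is a constant $C$ such that for all large $n$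
$$|x_1|\le Cn\quad\text{for every element $x$ of the $n$-chapter.}\tag{2}$$

**Step 5.3: pure lexicographic form.** This step turns length-lexicographic comparison into plain dictionary comparison of words of one common length $H$. Put $K=2k$, so $m\ge4K-1$. Let $\Delta=\Gamma\cup\{0,1,\#\}$ (disjoint union), linearly ordered extending $\Gamma$ with $0<1$, and let $D=|\Delta|$. For $x\in L$ with $|x_1|=N$ put $H=N+c_1$ and, for $h=1,\dots,k$,
$$y_{2h-1}=1^{|x_h|}0^{H-|x_h|},\qquad y_{2h}=x_h\,\#^{H-|x_h|}.$$
For example, $k=1$, $x_1=\alpha\beta$, $c_1=1$ give $H=3$, $y_1=110$, $y_2=\alpha\beta\#$.

The tuple $y(x)=(y_1,\dots,y_K)\in(\Delta^H)^K$ determines $x$. For elements with the same $N$, the $k$-lex order is the lexicographic product of the dictionary orders on $\Delta^H$: a shorter $x_h$ gives a smaller $y_{2h-1}$, and for equal lengths $y_{2h}$ decides.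

For regular $X\subseteq L$ the set $\hat X=\{y_1\otimes\dots\otimes y_K:x\in X\}\subseteq(\Delta^K)^*$ is a regular language. Indeed, one checks that $y_1\in1^*0^{c_1}$, that for every $h$ we have $y_{2h-1}\in1^l0^*$ and $y_{2h}\in\Gamma^l\#^*$ with the same $l$, and that the even tracks form a word in $\mathrm{conv}(X)\cdot(\#,\dots,\#)^*$, where $\mathrm{conv}(X)$ is the set of convolutions of tuples in $X$. From now on we identify $x$ with $y(x)$.

**Step 5.4: the sets $A_i$.** This step names, in first-order logic, the levels of $v$. For $0\le i\le m$ let $A_i$ be the set of positions with letter $a$ or $a'$ such that the next $i$ positions all carry $b$. These sets are first-order definable, so the corresponding subsets of $L$ are regular. Elements of $A_0$ are called *main*. The *type* of an element of $A_{i-1}$, relative to $i$, is the pair (is it in $A_i$?, does it carry $a'$?) in $E=\{0,1\}^2$.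

## 6. Automata for short type words, and classes of words

**Step 6.1: what an automaton can say about a small piece of the order.** We shall cut $A_{i-1}$ into pieces with at most three elements and let an automaton report their types. Let $\bot$ be a new symbol. For $1\le j'\le K$, $1\le i\le m$ and $\varsigma\in E^{\le3}$ let
$$R_{j',i,\varsigma}\subseteq\big(\Delta^{j'-1}\times(\Delta\cup\{\bot\})\big)^*$$
be the set of all $y_1\otimes\dots\otimes y_{j'-1}\otimes p\bot^{H-|p|}$ (with $y_h\in\Delta^H$, $p\in\Delta^{\le H}$, $H$ arbitrary) such that the elements of $\hat A_{i-1}$ of length $H$ whose first $j'-1$ tracks are $y_1,\dots,y_{j'-1}$ and whose $j'$-th track has prefix $p$ are exactly $|\varsigma|$ in number and, in increasing order, have types spelling $\varsigma$. This is first-order definable from regular relations: "agrees with $p\bot^{H-|p|}$ wherever the latter is not $\bot$" is regular, and so is the lexicographic product order on tuples of equal length. Hence $R_{j',i,\varsigma}$ is regular. Let $B_{j'}$ be a complete DFA, with state set $Q_{j'}$, that simultaneously recognizes all $R_{j',i,\varsigma}$ with this $j'$, using different sets of final states.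

**Step 6.2: classes.** We want to replace a stretch of letters on the first $j$ tracks by another stretch without any $B_{j'}$ noticing, and we are willing to adapt the later tracks on the same stretch. So what matters about the stretch is which transformations of states it *can* induce. For $\xi\in(\Delta^j)^*$, $1\le j\le K$, let $\theta_j(\xi)$ consist of

* for each $j'\ge j$ (up to $K$): the set $F_{j,j'}(\xi)$ of transformations of $Q_{j'}$ induced by the words $\xi\otimes\xi'$ with $\xi'\in(\Delta^{j'-j})^{|\xi|}$;
* for each $j'>j$ (up to $K$): the set $F^\bot_{j,j'}(\xi)$ of transformations of $Q_{j'}$ induced by the words $\xi\otimes\xi'\otimes\bot^{|\xi|}$ with $\xi'\in(\Delta^{j'-j-1})^{|\xi|}$.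

As an illustration, suppose that $B_2$ had the two states "ok" and "fail" and only checked that both tracks carry the same letter of $\Delta$. For every nonempty $\xi\in\Delta^*$, the set $F_{1,2}(\xi)$ consists of the identity and the constant map to "fail", since the second track may or may not copy $\xi$; and $F^\bot_{1,2}(\xi)$ consists of the constant map to "fail" alone. So these two sets do not depend on $\xi$, although $B_2$ does compare the tracks.

There are only finitely many possible values of $\theta_j$. Let $g\ge1$ be the maximum over $j$ of the number of values of $\theta_j$. It depends only on the presentation and $m$, not on $n$.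

## 7. A segment of $w$ and its index arithmetic

Let $r$ be large, to be fixed in Section 8, and put $n=mr$, $z=(0^{r-1}1)^m$. The *segment* is the factor $\prod_u\prod_vc\,b^\ell$ of $w$ for this $n$ and $z$; it occurs in $W$ and in $W_m$. Write $u=u^{(1)}\cdots u^{(m)}$ and $v=v^{(1)}\cdots v^{(m)}$ with blocks of length $r$.

**Step 7.1: indices.** This step turns the letters of the segment into arithmetic. Main elements of the segment correspond to pairs $(u,v)$, ordered by
$$\mathrm{ind}(u,v)=\mathrm{val}(u)\,2^n+\sum_{i=1}^m\mathrm{val}(v^{(i)})\,2^{r(i-1)}\in[0,2^{2n}),\tag{3}$$
where $\mathrm{val}$ is the usual binary value; every index occurs. Note that $v^{(m)}$ is the most significant block, as the block order demands. The main elements with a fixed $u$ form a *row*. A main element with parameters $(u,v)$ is followed by exactly $\ell(z,v)$ letters $b$ and then by a non-$b$. So in the segment, $A_i$ is the set of main elements with $v^{(1)}=\dots=v^{(i)}=0^r$, that is, with index divisible by $2^{ri}$ $(0\le i\le m)$.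

**Step 7.2: cells.** For $0\le i\le m$, a *cell of level $i$* is the set of main elements of the segment with prescribed $u^{(1)},\dots,u^{(i)}$. It is an aligned interval of $2^{2n-ri}$ indices. Thus cells shrink as more of $u$ is fixed from the left, whereas the gaps between elements of $A_i$ shrink as $i$ decreases. Example: $m=2$, $r=1$, $n=2$ is the case $z=11$ of Section 3. The cell of level 1 with $u^{(1)}=1$ consists of the indices $8,\dots,15$; $A_1$ is the set of even indices, $A_2$ the set of multiples of 4.

**Lemma 2 (decoding).** Let $1\le i\le m$ and let $e<e'$ be consecutive elements of $A_i$, both in the segment, with $e$ in row $u$. Then the sequence of types of the elements of $A_{i-1}$ strictly between $e$ and $e'$ determines $u^{(i)}$.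

*Proof.* These elements have the indices $\mathrm{ind}(e)+q2^{r(i-1)}$, $1\le q<2^r$. They lie in the same row $u$ as $e$, because $2^{ri}\mid\mathrm{ind}(e)$ and $2^{ri}\mid2^n$. They have $v^{(1)}=\dots=v^{(i-1)}=0^r$ and $\mathrm{val}(v^{(i)})=q\ne0$. So the first $1$ of $v$ lies in block $i$, and the $q$-th of these elements carries $a'$ iff $v^{(i)}=u^{(i)}$, that is, iff $q=\mathrm{val}(u^{(i)})$. If there is no mark, $u^{(i)}=0^r$. $\square$

In the example, row $u=10$ is $abb\,a'\,ab\,a'$. For $i=1$: between the elements of $A_1$ at offsets $0$ and $2$ the letter is $a'$, so $u^{(1)}=1$. For $i=2$: between the start of this row and the start of the next one, the only element of $A_1$ (offset 2) carries $a$, so $u^{(2)}=0$.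

## 8. The prefix tree of one length class

**Step 8.1: choosing a length.** This step restricts to names of one length, where the order is purely lexicographic, at the price of a polynomial factor. Among the at most $Cn+1$ values $|x_1|=N$ that occur in the segment, choose one with the most main elements. Put $H=N+c_1$, let $A$ be the set of all main elements with $|x_1|=N$, and let $I\subseteq A$ be those in the segment. Since $|x_1|$ is nondecreasing along the order, $A$ is an interval of the main elements. So $I$ is an interval of $A$ consisting of consecutive indices, and $|I|\ge2^{2n}/(Cn+1)$.

**Step 8.2: nodes.** A node of *level* $(j-1)H+s$ $(1\le j\le K$, $0\le s\le H)$ is a nonempty set of all elements of $A$ with prescribed $y_1,\dots,y_{j-1}$ and prescribed prefix $p$ of length $s$ of $y_j$. We write it as $(y_1,\dots,y_{j-1},p)$ and say that it is *at $(j,s)$*. A node carries its level, even if the same set occurs at several levels. The levels $(j,H)$ and $(j+1,0)$ coincide. Because the order on $A$ is a lexicographic product of dictionary orders, nodes of the same level are pairwise disjoint intervals of $A$. Every node has at most $D$ children, at the next level, and nodes of level $KH$ are singletons. For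 a node at a level $<KH$, its *track* and *position* are the $(j,s)$ with $0\le s<H$. The *size* of a node is its cardinality; "below" means descendant or equal.

As a picture, let $H=1$, $K=2$ and let $A$ consist of $(0,0),(0,1),(1,1)$. Level 0 has the single node $A$; level 1 has $\{(0,0),(0,1)\}$ and $\{(1,1)\}$; level 2 has three singletons. The set $\{(1,1)\}$ gives two nodes, one at level 1 and one at level 2.

**Lemma 3 (large nodes in intervals).** Let $\lambda$ be a node and $J\subseteq\lambda$ a nonempty interval of $A$. There is a node below $\lambda$ that is contained in $J$ and has size at least $|J|/(2DKH)$.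

*Proof.* If $J=\lambda$, take $\lambda$. Otherwise consider the nodes below $\lambda$ that are contained in $J$ and whose parent is not contained in $J$. They partition $J$: on the path from $\lambda\not\subseteq J$ down to the singleton at level $KH$ of an element of $J$ there is exactly one node at which containment in $J$ begins. Their parents are intervals that meet $J$ but are not contained in $J$, so each contains $\min J$ and its predecessor in $A$, or $\max J$ and its successor in $A$. Hence there are at most two such parents per level, on at most $KH$ levels, and at most $2D\cdot KH$ of our nodes. The largest of them has the required size. $\square$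

**Step 8.3: fixing $r$.** Put $\Pi=(Cn+1)\cdot2DK(Cn+c_1)$. As $H\le Cn+c_1$, we have $\Pi\ge(Cn+1)\cdot2DKH$. Since $n=mr$ and $m,C,c_1,D,K,g$ are constants, $\Pi$ is polynomial in $r$. So we may fix $r$ so large that the segment lies in the presented suffix, (2) holds on it, and $2^r\ge4gD(Cn+c_1)\Pi$. Hence
$$2^r\ge4gDH\,\Pi.\tag{4}$$
In words: one block of $u$ or $v$ outweighs all the polynomial losses of the argument.

## 9. Coarse descent: fixing $u$ from the left

This part of the proof follows the tree downward while fixing $u^{(1)},u^{(2)},\dots$, and finds for most $i$ a window $(s,\sigma]$ on one track, together with *two* different nodes that no automaton can tell apart.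

Let $J_0$ be the cell of level 0, that is, all main elements of the segment. Lemma 3, applied to the root and $I$, gives a node $\kappa_0\subseteq I\subseteq J_0$ with $|\kappa_0|\ge2^{2n}/\Pi$. For $i=1,\dots,m$ we construct
$$\kappa_i\subseteq J_i\subseteq\lambda_i\subseteq\kappa_{i-1}\subseteq J_{i-1},\qquad|\kappa_i|\ge2^{2n-ri}/\Pi,\tag{5}$$
with $J_i$ a cell of level $i$, $\lambda_i$ a node below $\kappa_{i-1}$, and $\kappa_i$ a node below $\lambda_i$.

**Step 9.1: unique and non-unique nodes below $\kappa_{i-1}$.** We classify nodes by what automata can learn from them. As $2n-r(i-1)\ge r$, (4) gives $|\kappa_{i-1}|\ge2^r/\Pi\ge4gDH$, so $\kappa_{i-1}$ is not a singleton. Let $(j,s)$, $0\le s<H$, be its track and position. For a node $\lambda=(y_1,\dots,y_{j-1},p)$ at $(j,\sigma)$ below $\kappa_{i-1}$, with $s\le\sigma\le H$, let its *class* be $\theta_j$ of the factor of $y_1\otimes\dots\otimes y_{j-1}\otimes p$ at the positions $(s,\sigma]$ (the tracks $y_h$ restricted to these positions). Call $\lambda$ *unique* if no other node at $(j,\sigma)$ below $\kappa_{i-1}$ has the same class. There are at most $g$ unique nodes at each level, and $\kappa_{i-1}$ itself is unique.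

**Step 9.2: choosing $\lambda_i$.** We look for a large non-unique node; if there is none in sight, we skip to the next track. Call $i$ *coarse-good* if every node at $(j,H)$ below $\kappa_{i-1}$ has size $\le|\kappa_{i-1}|/(2g)$, and *coarse-bad* otherwise.

Let $i$ be coarse-good. The unique nodes at $(j,H)$ cover at most half of $\kappa_{i-1}$, so at least half of $\kappa_{i-1}$ lies in non-unique nodes at $(j,H)$. On the path from $\kappa_{i-1}$ to such a node, the first non-unique node has a unique parent; call such nodes *exit nodes*. There are at most $gD$ exit nodes per level, hence at most $gDH$ in total, and they cover at least half of $\kappa_{i-1}$. So some exit node $\lambda_i$, at $(j,\sigma_i)$ with $s<\sigma_i\le H$, has $|\lambda_i|\ge|\kappa_{i-1}|/(2gDH)$. As it is non-unique, it has a *mate* $\lambda_i'\ne\lambda_i$: a node at $(j,\sigma_i)$ below $\kappa_{i-1}$ of the same class. Put $j_i=j$ and $s_{i-1}=s$.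

Let $i$ be coarse-bad. Let $\lambda_i$ be a node at $(j,H)=(j+1,0)$ below $\kappa_{i-1}$ of size $>|\kappa_{i-1}|/(2g)\ge2$. Here $j<K$, since nodes of level $KH$ are singletons.

**Step 9.3: choosing $J_i$ and $\kappa_i$.** We now fix $u^{(i)}$ inside $\lambda_i$. In both cases, by (5) for $i-1$ and (4),
$$|\lambda_i|\ge\frac{2^{2n-r(i-1)}}{2gDH\,\Pi}\ge2\cdot2^{2n-ri}.$$
Since $\lambda_i\subseteq I$ is an interval of indices, it contains a full aligned interval of length $2^{2n-ri}$, that is, a cell $J_i$ of level $i$. Lemma 3, applied to $J_i\subseteq\lambda_i$, gives a node $\kappa_i\subseteq J_i$ below $\lambda_i$ of size at least $2^{2n-ri}/(2DKH)\ge2^{2n-ri}/\Pi$. This completes (5).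

**Step 9.4: counting bad indices.** Also $|\kappa_m|\ge2^{2n-rm}/\Pi=2^{rm}/\Pi>1$, so every $\kappa_i$ has a track. The tracks of $\kappa_0,\dots,\kappa_m$ are nondecreasing, and at a coarse-bad $i$ the track of $\kappa_i$ exceeds that of $\kappa_{i-1}$. So at most $K-1$ indices are coarse-bad.

## 10. Fine descent: resolving $v$ from the last block

Inside $\kappa_m$ all of $u$ is fixed. This part continues downward and finds, for most $i$, a window $(t,\tau]$ on one track whose letters suffice to cut $A_{i-1}$ into pieces of at most three elements.

**Step 10.1: the nodes $\nu_i$.** Put $\nu_{m-1}=\kappa_m$. By (4), $|\nu_{m-1}|\ge2^{rm}/\Pi\ge3\cdot2^{r(m-1)}$. For $i=m-1,\dots,1$, given $\nu_i$ with $|\nu_i|\ge3\cdot2^{ri}$, let $\nu_{i-1}$ be a node below $\nu_i$ of size $\ge3\cdot2^{r(i-1)}$ of the greatest possible level; $\nu_i$ itself qualifies, so such nodes exist. Let $f_i=(\varphi_i-1)H+t_i$ with $0\le t_i<H$ be the level of $\nu_i$; it is less than $KH$ since $|\nu_i|\ge3$. Thus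
$$f_{m-1}\le f_{m-2}\le\dots\le f_0 .$$
Call $i\in\{1,\dots,m-1\}$ *fine-good* if $\varphi_i=\varphi_{i-1}$. As the tracks $\varphi_{m-1}\le\dots\le\varphi_0$ lie in $\{1,\dots,K\}$, at most $K-1$ indices are not fine-good.

**Step 10.2: small pieces.** If $i$ is fine-good, put $\tau_i=t_{i-1}+1\le H$. Since $f_i\le f_{i-1}$ on the same track, $t_i<\tau_i$. We claim:
$$\text{every node at }(\varphi_i,\tau_i)\text{ below }\nu_i\text{ contains at most }3\text{ elements of }A_{i-1}.\tag{6}$$
Such a node has level $f_{i-1}+1$, so by the maximal choice of $\nu_{i-1}$ its size is $<3\cdot2^{r(i-1)}$. It is an interval of indices, and fewer than $3\cdot2^{r(i-1)}$ consecutive integers contain at most $3$ multiples of $2^{r(i-1)}$.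

## 11. Two windows moving in opposite directions

**Step 11.1: two good indices on the same tracks.** We need an $i$ for which the window of $u^{(i)}$ and the window of $v^{(i)}$ are disjoint; first we make sure that we compare windows on the same pair of tracks. At least
$$(m-1)-2(K-1)\ge(4K-2)-2(K-1)=2K$$
indices $i\in\{1,\dots,m-1\}$ are both coarse-good and fine-good. Along these, $j_i$ is nondecreasing and $\varphi_i$ is nonincreasing in $i$. So $j_i-\varphi_i\in[1-K,K-1]$ is nondecreasing, and if it takes equal values at two indices, then both $j$ and $\varphi$ agree there. It takes at most $2K-1$ values. So there are $i<i'$, good in both senses, with $j_i=j_{i'}=:j$ and $\varphi_i=\varphi_{i'}=:j'$.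

**Step 11.2: the windows cannot meet twice.** We claim that $\sigma_i\le t_i$ or $\tau_{i'}\le s_{i'-1}$.

Suppose $\sigma_i>t_i$. Since $i\le i'-1$, the node $\kappa_{i'-1}$ is below $\kappa_i$, hence below $\lambda_i$, which is at $(j,\sigma_i)$. The track of $\kappa_{i'-1}$ is $j_{i'}=j$, so its position satisfies $s_{i'-1}\ge\sigma_i\ge t_i+1$: the coarse window has moved to the right. On the other side, $i\le i'-1$ gives $f_{i'-1}\le f_i$. Both levels have track $j'$, because $\varphi_{i'-1}=\varphi_{i'}=j'$ (as $i'$ is fine-good) and $\varphi_i=j'$. So $t_{i'-1}\le t_i$: the fine window has moved to the left. Hence $\tau_{i'}=t_{i'-1}+1\le t_i+1\le s_{i'-1}$, as claimed.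

**Step 11.3: fixing $i$.** In the first case keep $i$; otherwise rename $i'$ as $i$. Now $i$ is good in both senses, with coarse track $j$ and fine track $j'$. Write $s=s_{i-1}$, $\sigma=\sigma_i$, $t=t_i$, $\tau=\tau_i$, $\lambda=\lambda_i$, $\lambda'=\lambda'_i$, $\nu=\nu_i$. Then
$$\text{(A)}\quad s<\sigma\le t<\tau\qquad\text{or}\qquad\text{(B)}\quad t<\tau\le s<\sigma.\tag{7}$$
The node $\nu$ is below $\kappa_m$, hence below $\lambda$, so $(j'-1)H+t\ge(j-1)H+\sigma$. As $\sigma\ge1$ and $t<H$, this gives $j\le j'$. In case (B) we even have $j<j'$, because $j=j'$ would give $t\ge\sigma$.

## 12. Swapping $\lambda$ for its mate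

We now transplant $\nu$ from $\lambda$ to $\lambda'$ by changing letters only in the window $(s,\sigma]$, without changing the types of $A_{i-1}$-elements in it. This is impossible, because these types reveal $u^{(i)}$, which decides whether we are in $\lambda$.

**Step 12.1: reading the types in $\nu$ piece by piece.** Let $\nu=(y_1,\dots,y_{j'-1},p)$, $|p|=t$. For $q\in\Delta^{\tau-t}$ consider
$$\omega_q=y_1\otimes\dots\otimes y_{j'-1}\otimes p\,q\,\bot^{H-\tau}.$$
By (6), the elements of $A_{i-1}\cap A$ with first tracks $y_1,\dots,y_{j'-1}$ and $j'$-th track starting with $pq$ number at most 3 (possibly 0). Let $\varsigma_q\in E^{\le3}$ be the word of their types. The elements of $\hat A_{i-1}$ of length $H$ are exactly those of $A_{i-1}\cap A$, so $\omega_q\in R_{j',i,\varsigma_q}$. The word of types of $\nu\cap A_{i-1}$ is $\prod_q\varsigma_q$, with $q$ in dictionary order.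

**Step 12.2: the window $(s,\sigma]$ does not see $q$.** This is where disjointness enters. The factor of $\omega_q$ at positions $(s,\sigma]$ does not depend on $q$: in case (A), $(s,\sigma]\subseteq[1,t]$; in case (B), $s\ge\tau$, so the $j'$-th track of the factor is $\bot^{\sigma-s}$. Let $\rho$ be the transformation of $Q_{j'}$ that this factor induces. Let $\xi_\lambda,\xi_{\lambda'}$ be the factors at $(s,\sigma]$ of the first $j$ tracks of $\lambda,\lambda'$. Since $\nu$ is below $\lambda$, the first $j$ tracks of $\omega_q$ at $(s,\sigma]$ form $\xi_\lambda$. (If $j=j'$, we are in case (A), and $p$ starts with the prefix that $\lambda$ prescribes, as $t\ge\sigma$.) The remaining tracks of the factor are over $\Delta$ in case (A); in case (B) they are over $\Delta$ except for track $j'$, which is $\bot^{\sigma-s}$. Hence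
$$\rho\in F_{j,j'}(\xi_\lambda)\ \text{ in case (A)},\qquad\rho\in F^\bot_{j,j'}(\xi_\lambda)\ \text{ in case (B)}.$$

**Step 12.3: the swap.** As $\lambda'$ has the same class as $\lambda$, the transformation $\rho$ also belongs to the corresponding set for $\xi_{\lambda'}$. Both $\lambda,\lambda'$ are at $(j,\sigma)$ below $\kappa_{i-1}$, which is at $(j,s)$, so they share $y_1,\dots,y_{j-1}$ and the first $s$ letters of track $j$. Hence we can change the words of $\nu$ only at positions in $(s,\sigma]$, and only on the tracks $j,j+1,\dots,j'$ (in case (B): only on the tracks $j,\dots,j'-1$), so that track $j$ gets the prefix of length $\sigma$ that $\lambda'$ prescribes and the factor at $(s,\sigma]$ still induces $\rho$. In case (A) the changes on track $j'$ affect only $p$, as $\sigma\le t$; in case (B) $p$ is unchanged.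

Let $(y_1',\dots,y_{j'-1}',p')$ be the changed data, and let $\nu'$ be the set of elements of $A$ that extend them. Then $\nu'\subseteq\lambda'$. For every $q\in\Delta^{\tau-t}$ the word
$$\omega_q'=y_1'\otimes\dots\otimes y_{j'-1}'\otimes p'q\bot^{H-\tau}$$
agrees with $\omega_q$ outside $(s,\sigma]$, and on $(s,\sigma]$ it induces the same $\rho$. So it leads $B_{j'}$ to the same state as $\omega_q$, and therefore $\omega_q'\in R_{j',i,\varsigma_q}$. Taking all $q$ together, *$\nu'\cap A_{i-1}$ has the word of types $\prod_q\varsigma_q$, the same as $\nu\cap A_{i-1}$*. This word is nonempty (see Step 12.4), so $\nu'\ne\emptyset$ is a node and an interval of $A$, and $\nu'\subseteq\lambda'\subseteq\kappa_{i-1}\subseteq I\cap J_{i-1}$.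

**Step 12.4: contradiction.** We decode $u^{(i)}$ on both sides. The node $\nu$ lies in $\kappa_m\subseteq J_m$, so all its elements have the same $u$. For every $h$, $J_h\supseteq J_m$ is the cell of level $h$ given by $u^{(1)},\dots,u^{(h)}$. As $|\nu|\ge3\cdot2^{ri}$ and $\nu$ is an interval of indices, $\nu$ contains two consecutive elements of $A_i$ of the segment, together with all main elements between them. In particular the word of types of $\nu\cap A_{i-1}$ is nonempty. By Lemma 2, the types between these two elements determine $u^{(i)}$.

The same word of types occurs in $\nu'$, which is an interval of consecutive indices of the segment. The types also record membership in $A_i$. So $\nu'$ contains two consecutive elements $e_1<e_1'$ of $A_i$ with the same types of $A_{i-1}$-elements between them. By Lemma 2, the row $u_1$ of $e_1$ satisfies $u_1^{(i)}=u^{(i)}$. As $e_1\in J_{i-1}$, also $u_1^{(h)}=u^{(h)}$ for $h<i$. Hence $e_1\in J_i\subseteq\lambda$. But $e_1\in\nu'\subseteq\lambda'$, and $\lambda\cap\lambda'=\emptyset$, because $\lambda\ne\lambda'$ are nodes of the same level. This contradiction proves that $w$ has no $k$-lex presentation.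

Given any $k$, take $m=8k-1$; so $W$ has no $k$-lex presentation for any $k$. This completes the proof of Theorem 1. $\blacksquare$

The lower bound in Theorem 2 follows at once: if $W_m$ has a $k$-lex presentation, then $8k-1>m$, that is, $k\ge(m+2)/8$. Together with Section 4 this proves Theorem 2. $\blacksquare$

## 13. The MSO theory of $W$ is decidable

MSO is first-order logic with additional quantifiers over sets of positions; the MSO theory of $w$ is decidable if an algorithm decides which MSO sentences hold in $(\mathbb N,<,(P_a))$. By Büchi's theorem, every MSO sentence can be effectively translated into a Büchi automaton that accepts exactly the $\omega$-words satisfying it. So we must decide whether a given Büchi automaton accepts $W$. The plan: the effect of the $n$-chapter of $W$ on the automaton lies in a finite monoid, and it is an ultimately periodic function of $n$.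

Call a map from a regular set of words to a finite set *regular* if all preimages of points are regular. Everything below is effective.

**Lemma 4.** Let $S$ be a finite monoid, $\Lambda$ a finite alphabet, and $\mu:(\Lambda\times\{0,1\})^*\to S$ regular. Then
$$\mu'(x)=\prod_{u\in\{0,1\}^{|x|},\ \text{lex}}\mu(x\otimes u)$$
is a regular map on $\Lambda^*$.

*Proof.* Let $\mu=\mathrm{out}\circ\delta(q_0,\cdot)$ for a DFA with state set $Q$. Put $\Phi_x(q)=\prod_{u\text{ lex}}\mathrm{out}(\delta(q,x\otimes u))$. Then $\Phi_\varepsilon=\mathrm{out}$ and, since the words $u$ beginning with $0$ come first,
$$\Phi_{\alpha x}(q)=\Phi_x\big(\delta(q,(\alpha,0))\big)\,\Phi_x\big(\delta(q,(\alpha,1))\big)\qquad(\alpha\in\Lambda).$$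
So $\Phi_x\in S^Q$, an element of a finite set, is computed by a finite automaton that reads $x$ from right to left, and $\mu'(x)=\Phi_x(q_0)$. $\square$

Let $h:\Sigma^*\to S$ be a morphism into a finite monoid.

**Step 13.1: a single $v$.** The map $(z,u,v)\mapsto h(c(z,u,v))\,h(b)^{\ell(z,v)}$, extended by the neutral element to triples in which $z$ does not end in $1$, is regular: the letter $c$ is computed by a DFA as in Section 3, and a DFA can keep the value $h(b)^e\in S$, where $e$ is the number of leading all-zero blocks of $v$ completed so far. Let $(Q,\delta,q_0,\mathrm{out})$ be a DFA over $\{0,1\}^3$ that computes this map.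

**Step 13.2: the product over $v$ in block order.** Here a plain application of Lemma 4 is not enough, since the blocks of $v$ are significant in the order from last to first; we add one block at a time. For $X=z\otimes u$ consisting of complete blocks and $F\in S^Q$ put
$$\Psi_X(F)=\prod_{v\text{ in block order}}F\big(\delta(q_0,X\otimes v)\big).$$
Then $\Psi_\varepsilon(F)=F(q_0)$. A further block $Y$ is more significant in the block order, so it gives the outer product:
$$\Psi_{XY}(F)=\prod_{v'\in\{0,1\}^{|Y|},\ \text{lex}}\Psi_X\big(q\mapsto F(\delta(q,Y\otimes v'))\big).$$
For fixed $F$ and fixed $\Psi=\Psi_X\in S^{(S^Q)}$, the factor is a regular function of $Y\otimes v'$, because it depends only on the transformation of $Q$ that $Y\otimes v'$ induces. By Lemma 4 the product is a regular function of $Y$. There are finitely many pairs $(F,\Psi)$; thus $\Psi_{XY}=T_Y(\Psi_X)$, where $Y\mapsto T_Y$ is a regular map from blocks into the finite monoid of self-maps of $S^{(S^Q)}$. As block ends are marked in $z$, a DFA can compute $T_Y$ for the current block and update $\Psi$ at block ends. So $X\mapsto\Psi_X$ is regular, and hence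
$$(z,u)\mapsto\Psi_{z\otimes u}(\mathrm{out})=h\Big(\prod_vc(z,u,v)\,b^{\ell(z,v)}\Big)$$
is regular for $z$ ending in $1$. Extend it by the neutral element to all other pairs.

**Step 13.3: the products over $u$ and $z$.** By Lemma 4, the product over $u$ is a regular function of $z$, with neutral value when $z$ does not end in $1$. Apply Lemma 4 once more, with a one-letter alphabet $\Lambda$ and with $z$ in the role of $u$: the map $1^n\mapsto h\big(\prod_z\prod_u\prod_vc\,b^\ell\big)$ is regular. Multiply by $h(d)$ on the left. A regular map on words over a one-letter alphabet is ultimately periodic in the length, so $n\mapsto h(\text{$n$-chapter of }W)$ is effectively ultimately periodic.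

**Step 13.4: deciding acceptance.** Given an MSO sentence, let $\mathcal B$ be an equivalent Büchi automaton. Let $h$ map a finite word to the matrix that records, for each pair of states, whether there is a run between them on this word, and whether there is one that visits a final state (after at least one letter). These matrices form a finite monoid and $h$ is a morphism: a run on a concatenation visits a final state iff one of its two parts does. Now $\mathcal B$ accepts $W$ iff there are states $p_0,p_1,p_2,\dots$ with $p_0$ initial such that for each $n\ge1$ the $n$-chapter allows a run from $p_{n-1}$ to $p_n$, and for infinitely many $n$ it allows one that visits a final state. This is itself a Büchi condition on the sequence of $h$-images of the chapters. That sequence is effectively ultimately periodic, so the condition amounts to finding a reachable cycle with a "final" edge in a finite graph whose vertices are pairs of a state and a phase of the sequence. Hence acceptance is decidable.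

By the facts given in Section 1, every word with a $k$-lex presentation is automatic and has a decidable MSO theory. The word $W$ has these two properties, but by Theorem 1 it has no $k$-lex presentation for any $k$. This proves Theorem 3. $\blacksquare$
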